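\title{Planar graphs with nearly linear interval routing compactness}

\begin{abstract}
In an interval routing scheme the nodes of a graph are numbered cyclically, and every arc stores, as a union of intervals, the destinations to which it forwards messages. The compactness of the graph is the least number of intervals per arc that allows routing along shortest paths. We disprove the conjecture that every $n$-node planar graph has compactness $O(\sqrt n)$. Subdivided ladders, which have maximum degree $3$ and treewidth $2$, already reach $\Omega(n^{2/3})$. We then show that every $0/1$ matrix with $m$ rows and $2^H$ columns is the table of forced first arcs of shortest paths in some planar graph with at most $35m^2 2^H H$ nodes, and we deduce that the largest compactness of an $n$-node planar graph lies between $n/(645120(\log_2 n)^3)$ and $n/2$.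
\end{abstract}

\section{Interval routing and planar graphs}

Let $G$ be a connected undirected graph with $n\ge2$ nodes. Each edge $\{u,v\}$ is regarded as two arcs $(u,v)$ and $(v,u)$. A \emph{cyclic interval} is a set of consecutive integers modulo $n$, that is, a set $\{a,a+1,\dots,b\}$ with $1\le a\le b\le n$ or a set $\{a,\dots,n\}\cup\{1,\dots,b\}$ with $a>b$.

\begin{definition}
A \emph{$k$-interval routing scheme} on $G$ consists of a bijection $L$ from the nodes to $\{1,\dots,n\}$ and, for every arc $(u,v)$, a set $I(u,v)$ that is a union of at most $k$ cyclic intervals, such that for every node $u$ the sets $I(u,v)$, over the neighbors $v$ of $u$, are pairwise disjoint and have union $\{1,\dots,n\}\setminus\{L(u)\}$. A message for $y$ at a node $u\ne y$ is sent along the unique arc $(u,v)$ with $L(y)\in I(u,v)$. The scheme is a \emph{shortest path scheme} if for all distinct nodes $x,y$ the route so produced from $x$ to $y$ is a shortest path of $G$. The \emph{compactness} $\mathrm{IRS}(G)$ is the least $k$ for which $G$ has a shortest path $k$-interval routing scheme.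
\end{definition}

The compactness measures how well a single cyclic order can serve all nodes at once: each node splits the destinations according to the arc it uses, and the order must keep every class of every such split in few pieces. Since some set $I(u,v)$ is nonempty, $\mathrm{IRS}(G)\ge1$. Trees have compactness $1$: number the nodes in depth-first order from a root, so that every subtree occupies an interval, give the arc to a child the subtree of that child, and give the arc from $u$ to its parent the complement of the subtree of $u$. Grids have compactness $1$ as well: number the nodes row by row, give the two vertical arcs at $u$ all earlier rows and all later rows, and the two horizontal arcs the parts of the row of $u$ on either side of $u$. At the other extreme there is a bound that holds for all graphs.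

\begin{proposition}\label{prop:upper}
Every connected graph $G$ with $n\ge2$ nodes satisfies $\mathrm{IRS}(G)\le n/2$.
\end{proposition}

\begin{proof}
Take any labeling $L$. For each ordered pair $(u,y)$ of distinct nodes choose the first arc $(u,v)$ of some shortest $u$--$y$ path and put $L(y)$ into $I(u,v)$. Each step of a route decreases the distance to the destination by $1$, so all routes are shortest paths. The set $I(u,v)$ misses $L(u)$, so it is a proper subset of the cycle $1,\dots,n$. Each of its maximal runs has at least one element and is followed by a non-member, so there are at most $\lfloor n/2\rfloor$ runs.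
\end{proof}

Where between $1$ and $n/2$ do planar graphs lie? Gavoille and P\'erenn\`es showed that for every sufficiently large $n$ there is an $n$-node planar graph of compactness at least $\sqrt n/2.6$. Conjecture~2 of \cite{tcs} asserts that this is the right order:
\begin{quote}
\emph{there is an absolute constant $C$ such that every connected $n$-node planar graph $G$ satisfies $\mathrm{IRS}(G)\le C\sqrt n$.}
\end{quote}
We show that this is false. The first counterexample is short and lies in a very restricted class.

\begin{theorem}\label{thm:ladder}
For every $t\ge2$ there is a planar graph $\Lambda_t$, a subdivision of the $2\times t^2$ grid, of maximum degree $3$ and treewidth $2$, with $n=6t^3+9t^2-12t+4$ nodes and $\mathrm{IRS}(\Lambda_t)\ge(t^2-2)/10$. Hence for every $C$ we have $\mathrm{IRS}(\Lambda_t)>C\sqrt n$ for all large $t$.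
\end{theorem}

The second result says that the first arcs of shortest paths can be prescribed at will in a planar graph, at a moderate price in the number of nodes.

\begin{theorem}\label{thm:universal}
Let $m,H\ge1$ and $P=2^H$, and let $\varepsilon=(\varepsilon_i(\sigma))$ be an arbitrary $0/1$ matrix with rows $i\in\{1,\dots,m\}$ and columns $\sigma\in\{0,1\}^H$. There is a connected planar graph with at most $35m^2PH$ nodes, containing nodes $u_1,\dots,u_m$ of degree $2$, a fixed neighbor $p_i^+$ of each $u_i$, and distinct further nodes $x_\sigma$ $(\sigma\in\{0,1\}^H)$, such that for all $i$ and $\sigma$: if $\varepsilon_i(\sigma)=0$, every shortest $u_i$--$x_\sigma$ path starts with the arc $(u_i,p_i^+)$; if $\varepsilon_i(\sigma)=1$, none does.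
\end{theorem}

Applied to a matrix whose columns are far apart in Hamming distance, it gives nearly linear compactness.

\begin{theorem}\label{thm:main}
Let $f(n)$ be the maximum of $\mathrm{IRS}(G)$ over connected planar graphs $G$ with $n$ nodes. For all $n\ge2$,
\[
\frac{n}{645120\,(\log_2 n)^3}\ \le\ f(n)\ \le\ \frac n2 .
\]
\end{theorem}

Since $n^{\delta}/(\log_2 n)^3$ is unbounded, no bound $O(n^{1-\delta})$ with $\delta>0$ holds for planar graphs. We do not determine the exact polylogarithmic factor.

All lower bounds come from one counting lemma (Section~\ref{sec:count}). Section~\ref{sec:ladder} proves Theorem~\ref{thm:ladder}; Sections~\ref{sec:universal} and~\ref{sec:main}, which do not depend on it, prove Theorems~\ref{thm:universal} and~\ref{thm:main}.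

\section{Forced arcs and a counting lemma}\label{sec:count}

A scheme may choose among several shortest paths, and a lower bound has to hold for every choice. We therefore use only pairs in which there is nothing to choose. An arc $(u,v)$ \emph{decides} a node $x\ne u$ if either all shortest $u$--$x$ paths start with $(u,v)$, in which case the \emph{bit} of $x$ at $(u,v)$ is $0$, or none does, in which case the bit is $1$.

\begin{lemma}\label{lem:count}
Let $(u_1,v_1),\dots,(u_m,v_m)$ be arcs of $G$, the nodes $u_i$ being called sources, and let $Y$ be a set of $P\ge2$ nodes, called targets, none of which is a source. Suppose that every arc $(u_i,v_i)$ decides every $x\in Y$, with bit $\varepsilon_i(x)$, and that for all distinct $x,x'\in Y$ the vectors $(\varepsilon_i(x))_i$ and $(\varepsilon_i(x'))_i$ differ in at least $D$ places. Then $\mathrm{IRS}(G)\ge PD/(2m)$.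
\end{lemma}

\begin{proof}
Take a shortest path $k$-interval routing scheme. The route from $u_i$ to $x\in Y$ is a shortest path, and it starts with $(u_i,v_i)$ exactly when $L(x)\in I(u_i,v_i)$. Since the arc decides $x$, we get $L(x)\in I(u_i,v_i)$ if and only if $\varepsilon_i(x)=0$.

List $Y$ cyclically by label. Each of the $P$ cyclically consecutive pairs differs in at least $D$ of the $m$ bits, so for some $i$ at least $PD/m$ of these pairs have different bits $\varepsilon_i$. Call a pair $(j,j+1)$ of consecutive labels modulo $n$ a \emph{change} if exactly one of them lies in $I(u_i,v_i)$. At a change one of the at most $k$ intervals begins or ends, so there are at most $2k$ changes. On the other hand, the labels of $Y$ cut the cycle $1,\dots,n$ into $P$ stretches, and a stretch whose two ends have different bits contains a change. Hence $2k\ge PD/m$.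
\end{proof}

The lemma asks for few arcs that tell many targets apart, and it suggests why one might guess $\sqrt n$. Picture the targets as points of the plane and each arc as a curve that separates the targets with bit $0$ from those with bit $1$. If these curves behaved like lines, $m$ of them would cut the plane into at most $1+m+\binom m2\le m^2+1$ regions. Targets in one region have the same vector, so $P\le\min(n,m^2+1)$, and the lemma with $D=1$ would give at most $\min(n/(2m),m)\le\sqrt{n/2}$. This is only a heuristic, but it shows what a counterexample should do: the separating curves must cross one another many times.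

It is convenient to describe graphs by positive integer edge weights. Replacing each edge of weight $w$ by a path of $w$ edges gives an unweighted graph, the \emph{subdivision}. It is planar if the weighted graph is, and since the new nodes have degree $2$, paths between original vertices correspond to each other and have equal lengths. A connected graph with $M$ edges has at most $M+1$ nodes, so the subdivision of a connected weighted graph has at most $(\text{total weight})+1$ nodes.

\section{Subdivided ladders}\label{sec:ladder}

In a ladder with long rungs, a message from the leftmost rung to a point on another rung goes either over the top or under the bottom. The choice depends on the height of the target and on how much longer the top rail is than the bottom rail up to the rung of the target. This excess can be prescribed. We let it grow linearly through a block of $t$ rungs and then reset it to zero, so that it is a sawtooth function of the position.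

\subsection*{The graph $\Lambda_t$}
Let $t\ge2$, $N=t^2-1$ and $h=6t$. For $0\le c\le N$, \emph{column} $c$ is a path with nodes $(c,z)$, $0\le z\le h$; put $a_c=(c,h)$ and $b_c=(c,0)$. For $0\le c<N$ join $a_c$ to $a_{c+1}$ by a path of length $\tau_c$ and $b_c$ to $b_{c+1}$ by a path of length $\beta_c$, where
\[
(\tau_c,\beta_c)=\begin{cases}(5,\,1) & \text{if } c\not\equiv t-1 \pmod t,\\ (1,\,4t-3) & \text{if } c\equiv t-1\pmod t.\end{cases}
\]
These paths form the \emph{top rail} and the \emph{bottom rail}. Column $c$ lies in \emph{block} $\lfloor c/t\rfloor$ at \emph{position} $q(c)=c\bmod t$. Let $T(c)=\sum_{c'<c}\tau_{c'}$ and $B(c)=\sum_{c'<c}\beta_{c'}$. The difference $T-B$ starts at $0$, grows by $4$ at each of the $t-1$ steps inside a block, and changes by $1-(4t-3)=-4(t-1)$ at each step between blocks. Therefore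
\begin{equation}\label{eq:saw}
T(c)-B(c)=4q(c)\qquad(0\le c\le N).
\end{equation}
The \emph{targets} are the $t(t^2-2)$ nodes $(c,2y)$ with $1\le c\le N-1$ and $t\le y\le 2t-1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.25cm,y=0.24cm]
\draw (0,18)--(8,18) (0,0)--(8,0);
\foreach \x in {0,...,8} {\draw (\x,0)--(\x,18); \node[below] at (\x,0) {\small $\x$};}
\foreach \x/\p/\q in {0.5/5/1,1.5/5/1,2.5/1/9,3.5/5/1,4.5/5/1,5.5/1/9,6.5/5/1,7.5/5/1}
 {\node[above] at (\x,18) {\scriptsize $\p$}; \node[above] at (\x,0) {\scriptsize $\q$};}
\foreach \x in {1,...,7} \foreach \z in {6,8,10} \fill (\x,\z) circle (1.7pt);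
\draw[very thick] (1,7)--(2,9)--(3,5)--(4,7)--(5,9)--(6,5)--(7,7);
\draw[very thick,dashed] (1,9)--(2,7)--(3,11)--(4,9)--(5,7)--(6,11)--(7,9);
\draw[fill=white] (0,13) circle (2.2pt) node[left] {\small $(0,13)$};
\draw[fill=white] (8,11) circle (2.2pt) node[right] {\small $(8,11)$};
\draw[fill=white] (2,18) circle (2.2pt) (5,18) circle (2.2pt);
\end{tikzpicture}
\caption{The graph $\Lambda_3$: nine columns of height $18$, rail lengths as marked, targets as black dots, four of the ten sources as open circles. Shortest paths from $(0,13)$ start upward exactly for the targets above the solid curve, and those from $(8,11)$ exactly for the targets above the dashed curve. The sources $a_2$ and $a_5$ on the top rail tell the three blocks apart.}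
\label{fig:ladder}
\end{figure}

\begin{example}\label{ex:ladder}
Let $t=3$, so $h=18$ (Figure~\ref{fig:ladder}), and accept for the moment that a shortest path to a target uses one rail only. From $(0,13)$ the target $(c,z)$ costs $5+T(c)+(18-z)$ over the top and $13+B(c)+z$ under the bottom, so by \eqref{eq:saw} the top wins exactly when $z>5+2q(c)$. From $(8,11)$ the costs are $7+(32-T(c))+(18-z)$ and $11+(24-B(c))+z$, and the top wins exactly when $z>11-2q(c)$. For instance, $(1,8)$ is reached from $(0,13)$ over the top ($20$ against $22$) and from $(8,11)$ under the bottom ($42$ against $44$). The two threshold curves slope in opposite directions inside every block, so they cross again and again. Sources at the left end measure $y-q$, sources at the right end measure $y+q$, and the same sources do this in all blocks simultaneously.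
\end{example}

What has to be excluded is a path that changes rails by running through a whole column. This is where the height $h=6t$ and the position of the targets in the middle of the columns are used: a target $(c,z)$ has $z\ge2t$ and $h-z\ge6t-(4t-2)=2t+2$, so both $z$ and $h-z$ exceed $2(t-1)$.

\begin{lemma}\label{lem:column}
No shortest path ending at a target contains all edges of a column.
\end{lemma}

\begin{proof}
Let $R$ be a shortest path ending at the target $x=(c,z)$ and containing a full column, and let $c_1$ be the last full column that $R$ traverses. Then $c_1\ne c$, because $x$ is an inner node of column $c$ and an end of $R$. After leaving column $c_1$, the path cannot enter a column other than $c$: inner nodes of columns have degree $2$, so it would traverse that column fully. Hence $R$ follows a rail from column $c_1$ to column $c$ and then runs inside column $c$ to $x$. Put $d_T=|T(c)-T(c_1)|$ and $d_B=|B(c)-B(c_1)|$. By \eqref{eq:saw}, $|d_T-d_B|\le4|q(c)-q(c_1)|\le4(t-1)$.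

If $c_1$ is traversed downward, the part of $R$ from $a_{c_1}$ on has length $h+d_B+z$, while the path along the top rail to $a_c$ and down to $x$ has length $d_T+h-z$. The first exceeds the second by at least $2z-4(t-1)>0$. If $c_1$ is traversed upward, the part of $R$ from $b_{c_1}$ on has length $h+d_T+(h-z)$, while the path along the bottom rail to $b_c$ and up to $x$ has length $d_B+z$. The first exceeds the second by at least $2(h-z)-4(t-1)>0$. In both cases a subpath of $R$ is not a shortest path, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ladder}]
\emph{Structure and size.} The graph $\Lambda_t$ is a subdivision of the $2\times t^2$ grid with vertices $a_c,b_c$, so it is planar and has maximum degree $3$. Recall that a graph has treewidth at most $2$ if there is a tree whose nodes carry sets (bags) of at most three vertices such that the ends of every edge lie in a common bag and the bags containing any given vertex form a nonempty subtree; the graphs of treewidth at most $1$ are the forests. For the grid take the path of bags $\{a_0,b_0,b_1\},\{a_0,a_1,b_1\},\{a_1,b_1,b_2\},\{a_1,a_2,b_2\},\dots$; when an edge $vv'$ is subdivided by a new vertex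 $v''$, attach the bag $\{v,v',v''\}$ to a bag containing $v$ and $v'$. As $\Lambda_t$ contains a cycle, its treewidth is $2$. The columns have $t^2(6t+1)$ nodes. Each of the $t(t-1)$ steps inside a block adds $4$ inner rail nodes, and each of the $t-1$ steps between blocks adds $4t-4$. The total is $6t^3+t^2+4t(t-1)+4(t-1)^2=6t^3+9t^2-12t+4$.

\emph{Shape of shortest paths.} Let $x=(c,z)$ with $z=2y$ be a target. By Lemma~\ref{lem:column}, a shortest path to $x$ that has reached a rail cannot enter a column other than $c$. So it follows that rail to column $c$ and then runs inside column $c$ to $x$.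

\emph{Left sources.} For $s\in\{3,5,\dots,4t-3\}$ take the source $(0,h-s)$ with the arc pointing upward. As $c\ne0$, a shortest path to $x$ is either the path through $a_0$ and $a_c$, of length $s+T(c)+(h-z)$, or the path through $b_0$ and $b_c$, of length $(h-s)+B(c)+z$. The first minus the second is $2s+4q(c)-4y$. This is nonzero because $s$ is odd, so the arc decides $x$, and the bit is $0$ if and only if $y-q(c)>s/2$.

\emph{Right sources.} For the same values of $s$ take the source $(N,h-s)$ with the arc pointing upward. The rail lengths are now $T(N)-T(c)$ and $B(N)-B(c)$, and they differ by $4(t-1-q(c))$ since $q(N)=t-1$. The path over the top minus the path under the bottom is $2s+4(t-1-q(c))-4y\ne0$. The arc decides $x$, and the bit is $0$ if and only if $y+q(c)>s/2+t-1$.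

\emph{Block sources.} For $1\le j\le t-1$ take the source $a_{jt-1}$ with the arc $(a_{jt-1},a_{jt})$. The shortest path to $x$ follows the top rail to $a_c$ and descends, so the arc decides $x$, and the bit is $0$ if and only if $c\ge jt$.

\emph{Counting.} There are $m=2(2t-2)+(t-1)=5(t-1)$ arcs, and no source is a target. The integer $y-q(c)$ lies in $[1,2t-1]$, and the left thresholds $\frac32,\frac52,\dots,2t-\frac32$ are all the half-integers of this range, so the left bits determine $y-q(c)$. The integer $y+q(c)$ lies in $[t,3t-2]$, and the right thresholds $t+\frac12,\dots,3t-\frac52$ determine it in the same way. The block bits determine $\lfloor c/t\rfloor$. Together the bits determine $y$, $q(c)$ and the block, hence the target. Lemma~\ref{lem:count} with $D=1$ gives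
\[
\mathrm{IRS}(\Lambda_t)\ \ge\ \frac{t(t^2-2)}{10(t-1)}\ \ge\ \frac{t^2-2}{10}.
\]
For $t\ge2$ we have $t^2-2\ge t^2/2$ and $n\le6t^3+9t^2\le11t^3$. Thus $\mathrm{IRS}(\Lambda_t)\ge t^2/20=\Omega(n^{2/3})$, and $\mathrm{IRS}(\Lambda_t)/\sqrt n\ge\sqrt t/(20\sqrt{11})$ tends to infinity.
\end{proof}

\begin{remark}
The reset between blocks is what beats $\sqrt n$. The proof of Lemma~\ref{lem:column} needs columns that are long compared with the range of $T-B$. With a single block there are order $t^2$ nodes and targets and order $t$ arcs, so Lemma~\ref{lem:count} with $D=1$ gives order $t$, the square root of the size. With $s$ blocks there are order $st^2$ nodes and targets but only order $t+s$ arcs, and for a given value of $st^2$ the sum $t+s$ is smallest when $s$ and $t$ have the same order.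
\end{remark}

\section{Prescribing the forced arcs}\label{sec:universal}

Without planarity Theorem~\ref{thm:universal} is immediate: give $u_i$ two neighbors $p_i^+,p_i^-$ and join $x_\sigma$ to $p_i^+$ if $\varepsilon_i(\sigma)=0$ and to $p_i^-$ otherwise. Every pair $(i,\sigma)$ has a private edge that carries its bit. In the plane the connections from $m$ sources to $P$ targets must cross, a crossing has to be a vertex, and at that vertex a path from one source can switch to the connection meant for another.

We proceed in two steps. First we build a planar weighted network $U$ with \emph{ports} $p_1,\dots,p_m$ and \emph{hubs} $a_\sigma$. Each hub has $m$ incident edges, its \emph{links}, and the weights are such that every shortest path from $p_i$ to $a_\sigma$ ends with the $i$-th link. The links play the role of the private edges: adding $\varepsilon_i(\sigma)$ to the weight of the $i$-th link of $a_\sigma$ stores the bit. Second, to turn a stored bit into a choice of first arc, we take two copies of $U$ with complementary bits and let them compete.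

The network is a binary tree of grids. A grid receives $m$ \emph{tracks} in its left column and hands two bundles of $m$ tracks, through its bottom row, to its two children. The property to be passed down the tree is a \emph{separation} $\Delta$: seen from $p_i$, track $r$ is farther than track $i$ by $|r-i|\Delta$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.7cm,y=1.15cm,every node/.style={font=\small}]
\draw[dotted] (-0.2,-0.7) rectangle (4.5,3.7);
\foreach \x in {1,...,4} {\draw (\x,3)--node[right]{$4$}(\x,2); \foreach \y in {1,2,3} \fill (\x,\y) circle (1.8pt);}
\foreach \x/\w in {1/6,2/3,3/6,4/3} \draw (\x,2)--node[right]{$\w$}(\x,1);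
\draw (1,3)--node[above]{$1$}(2,3)--node[above]{$1$}(3,3)--node[above]{$1$}(4,3);
\draw (2,2)--node[above]{$1$}(3,2);
\draw[very thick] (1,2)--node[above]{$5$}(2,2) (3,2)--node[above]{$5$}(4,2);
\draw (1,1)--node[left]{$4$}(1.5,0)--node[right]{$4$}(2,1) (3,1)--node[left]{$4$}(3.5,0)--node[right]{$4$}(4,1);
\fill (1.5,0) circle (1.8pt) node[below right]{$a_0$} (3.5,0) circle (1.8pt) node[below right]{$a_1$};
\node[left] at (1,1) {$e_0(2)$}; \node[left] at (2,1) {$e_0(1)$}; \node[left] at (3,1) {$e_1(2)$}; \node[left] at (4,1) {$e_1(1)$};
\node[below left] at (1,3) {$p_1$}; \node[below left] at (1,2) {$p_2$};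
\draw[dashed] (1,3)--(0.55,3)--(0.55,3.7) node[above]{$u_1$} (1,2)--(0.15,2)--(0.15,3.7) node[above]{$u_2$};
\draw[dashed] (1.5,0)--(1.5,-0.7) node[below]{$x_0$} (3.5,0)--(3.5,-0.7) node[below]{$x_1$};
\end{tikzpicture}
\caption{The weighted network $U$ for $m=2$ ports and two hubs ($H=1$): a $2\times4$ grid with its two heavy edges drawn thick, four connectors and four links. The dashed pendant edges lead from the ports and hubs to the boundary of the rectangle; gluing two mirror copies along the boundary gives the graph of Theorem~\ref{thm:universal}.}
\label{fig:U}
\end{figure}

\begin{example}\label{ex:U}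
Figure~\ref{fig:U} shows the case $m=2$, $H=1$. The distances from the two ports, arranged as in the figure, are
\[
\text{from }p_1:\quad
\begin{array}{cccc}0&1&2&3\\4&5&6&7\\10&8&12&10\\ \multicolumn{2}{c}{12}&\multicolumn{2}{c}{14}\end{array}
\qquad\qquad
\text{from }p_2:\quad
\begin{array}{cccc}4&5&6&7\\0&5&6&11\\6&8&12&14\\ \multicolumn{2}{c}{10}&\multicolumn{2}{c}{16}\end{array}
\]
To verify a table, note that each entry is the length of a path and that the entries at the ends of an edge differ by at most its weight. At both hubs, $p_1$ is closer by $2$ to $e_b(1)$ than to $e_b(2)$, and $p_2$ is closer by $2$ to $e_b(2)$ than to $e_b(1)$: separation $4$ at the ports has become separation $2$ in both children. Two features produce this. If the bottom row had weights $1,1,1$, both ports would see the values along it increase by $1$ at each step, and no choice of connector weights could make $p_1$ and $p_2$ prefer different tracks. The heavy edges make the step from track $2$ to track $1$ cost $5$ for $p_2$, while it still costs $1$ for $p_1$, which uses the top row. The connector weights $6$ and $3$ then subtract $3$ from both amounts, giving $+2$ and $-2$.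
\end{example}

\subsection*{The network $U$}
For $0\le\ell\le H$ let $\Delta_\ell=2^{H-\ell+1}$, so that $\Delta_H=2$, $\Delta_\ell=2\Delta_{\ell+1}$ and $\Delta_\ell\ge4$ for $\ell<H$. For $b\in\{0,1\}$ and $1\le s\le m$ let $\mathrm{col}(b,s)=bm+m+1-s$. As $(b,s)$ runs through $(0,m),\dots,(0,1),(1,m),\dots,(1,1)$, the number $\mathrm{col}(b,s)$ runs through $1,\dots,2m$. Binary strings have length $|\sigma|\le H$, and $\emptyset$ is the empty string.

\emph{Grids.} For each $\sigma$ of length $\ell<H$ take vertices $g_\sigma(r,j)$ with row $1\le r\le m$ and column $1\le j\le2m$. The vertical edge $g_\sigma(r,j)g_\sigma(r+1,j)$ has weight $\Delta_\ell$. The horizontal edge $g_\sigma(r,j)g_\sigma(r,j+1)$ has weight $w_r(j)$, defined as follows. For $j=m$ put $w_r(m)=1$. For $j\ne m$ there are unique $b$ and $1\le s\le m-1$ with $j=\mathrm{col}(b,s+1)$ and $j+1=\mathrm{col}(b,s)$; we say that the edge lies in \emph{step} $(b,s)$ and put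
\[
w_r(j)=\begin{cases}1 & \text{if } r\le s\quad(\text{light}),\\ 1+\Delta_\ell & \text{if } r\ge s+1\quad(\text{heavy}).\end{cases}
\]
In words: in each half $b$ of the grid, row $r$ is light up to column $\mathrm{col}(b,r)$ and heavy from there to the end of the half. Let $W_r(j)=\sum_{j'<j}w_r(j')$; the dependence of $w_r$ and $W_r$ on the level $\ell$ is suppressed. The \emph{entrances} of the grid are $e_\sigma(r)=g_\sigma(r,1)$.

\emph{Leaves.} For each $\sigma$ of length $H$ take entrances $e_\sigma(1),\dots,e_\sigma(m)$, a hub $a_\sigma$, and links $e_\sigma(r)a_\sigma$ of weight $2m$.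

\emph{Connectors.} For $|\sigma|=\ell<H$, $b\in\{0,1\}$ and $1\le r\le m$, join $g_\sigma(m,\mathrm{col}(b,r))$ to $e_{\sigma b}(r)$ by an edge of weight $\rho_{\ell+1}(r)=r(1+\Delta_{\ell+1})$.

The ports are $p_r=e_\emptyset(r)$. Grids and leaves are connected and each is joined to its parent, so $U$ is connected. Track $r$ is meant to run along row $r$, turn down at column $\mathrm{col}(b,r)$, and take the connector to $e_{\sigma b}(r)$.

\subsection*{Planarity}
Let $U_\sigma$ be the part of $U$ formed by the grids and leaves of all strings that extend $\sigma$ (including $\sigma$) and the connectors between them, and let $U_\sigma^*$ be $U_\sigma$ with a pendant edge added at each entrance $e_\sigma(r)$ and at each hub. The order of the columns was chosen to make the following induction work.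

\begin{lemma}\label{lem:planar}
The graph $U_\sigma^*$ can be drawn without crossings in a rectangle so that the free ends of the pendant edges at $e_\sigma(m),\dots,e_\sigma(1)$ lie on the top side in this order from left to right, the free ends of the pendant edges at the hubs lie on the bottom side, and nothing else meets the boundary.
\end{lemma}

\begin{proof}
Use induction on $H-|\sigma|$. For a leaf, draw $e_\sigma(m),\dots,e_\sigma(1)$ from left to right above $a_\sigma$, with their pendant edges going up and that of $a_\sigma$ going down. For $|\sigma|<H$, place the rectangles of $\sigma0$ (left) and $\sigma1$ (right) next to each other in a larger rectangle, with their bottom sides on its bottom side, and draw the grid of $\sigma$ above them with row $1$ on top. From left to right, the free ends on the two top sides belong to $e_{\sigma0}(m),\dots,e_{\sigma0}(1),e_{\sigma1}(m),\dots,e_{\sigma1}(1)$, and the bottom row of the grid consists of the columns $\mathrm{col}(0,m),\dots,\mathrm{col}(0,1),\mathrm{col}(1,m),\dots,\mathrm{col}(1,1)$. The orders agree, so these pendant edges extend without crossings to the connectors. The entrances $e_\sigma(1),\dots,e_\sigma(m)$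 form the left column from top to bottom. Draw the pendant edge at $e_\sigma(r)$ to the left by a distance proportional to $r$ and then up to the top side, as in Figure~\ref{fig:U}. These curves are nested and arrive in the order $m,\dots,1$.
\end{proof}

\subsection*{Potentials}
A tree of grids has too many paths to compare one by one. We certify distances as in Example~\ref{ex:U}. Call a real function $\Phi$ on the vertices of a weighted graph a \emph{potential} if $|\Phi(v)-\Phi(v')|\le w(vv')$ for every edge, and call $w(vv')-|\Phi(v)-\Phi(v')|\ge0$ the \emph{slack} of the edge. Summing along a path $R$ from $v$ to $v'$ gives, for any set $F$ of edges of $R$,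
\begin{equation}\label{eq:pot}
\mathrm{length}(R)\ \ge\ \Phi(v')-\Phi(v)+\sum_{e\in F}\mathrm{slack}(e).
\end{equation}

Fix $i\in\{1,\dots,m\}$. We guess the distance from $p_i$. Higher rows have fewer heavy edges, so from $e_\sigma(i)$ to $g_\sigma(r,j)$ it is natural to do the horizontal part in the higher of the rows $r$ and $i$. This path has length $|r-i|\Delta_\ell+W_{\min(r,i)}(j)$. Accordingly define numbers $f_\sigma$ and a function $\Phi_i$ on the vertices of $U$ by $f_\emptyset=0$ and
\begin{align*}
\Phi_i(g_\sigma(r,j))&=f_\sigma+|r-i|\Delta_\ell+W_{\min(r,i)}(j) &&(|\sigma|=\ell<H),\\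
f_{\sigma b}&=\Phi_i(g_\sigma(m,\mathrm{col}(b,i)))+\rho_{\ell+1}(i) &&(|\sigma|=\ell<H),\\
\Phi_i(e_\sigma(r))&=f_\sigma+2|r-i|,\qquad \Phi_i(a_\sigma)=f_\sigma+2m &&(|\sigma|=H).
\end{align*}
Since $W_r(1)=0$ and $\Delta_H=2$, at every level the entrances have separation $\Delta_{|\sigma|}$:
\begin{equation}\label{eq:sep}
\Phi_i(e_\sigma(r))=f_\sigma+|r-i|\,\Delta_{|\sigma|}.
\end{equation}

\begin{lemma}\label{lem:route}
We have $\Phi_i(p_i)=0$, and for every $\sigma\in\{0,1\}^H$ there is a path from $p_i$ to $a_\sigma$ of length $\Phi_i(a_\sigma)$ whose only link is its last edge $e_\sigma(i)a_\sigma$.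
\end{lemma}

\begin{proof}
The first claim is \eqref{eq:sep} for $\sigma=\emptyset$, $r=i$. Follow track $i$ through the proper prefixes $\omega$ of $\sigma$. In the grid of $\omega$, with $|\omega|=\ell$ and next bit $b$, go from $e_\omega(i)$ along row $i$ to column $\mathrm{col}(b,i)$, down to row $m$, and along the connector to $e_{\omega b}(i)$. This costs $W_i(\mathrm{col}(b,i))+(m-i)\Delta_\ell+\rho_{\ell+1}(i)=f_{\omega b}-f_\omega$. The costs add up to $f_\sigma$ at $e_\sigma(i)$, and the link adds $2m$.
\end{proof}

\begin{lemma}\label{lem:pot}
$\Phi_i$ is a potential on $U$.
\end{lemma}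

\begin{proof}
Write $\Phi=\Phi_i$. For edges of the grid of $\sigma$ and its outgoing connectors let $\ell=|\sigma|$, $\Delta=\Delta_\ell$ and $\Delta'=\Delta_{\ell+1}=\Delta/2$.

\emph{Horizontal edges.} Along $g_\sigma(r,j)g_\sigma(r,j+1)$ the function grows by $w_{\min(r,i)}(j)$, which is at most $w_r(j)$ because $w_r(j)$ is nondecreasing in $r$.

\emph{Vertical edges.} Consider $g_\sigma(r,j)g_\sigma(r+1,j)$. If $r\ge i$, both minima equal $i$ and the difference is $\Delta$. If $r<i$, the minima are $r$ and $r+1$, and
\[
\Phi(g_\sigma(r,j))-\Phi(g_\sigma(r+1,j))=\Delta-\bigl(W_{r+1}(j)-W_r(j)\bigr).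
\]
An edge in step $(b,s)$ is light in row $r$ and heavy in row $r+1$ exactly when $s=r$. So rows $r$ and $r+1$ differ only in the steps $(0,r)$ and $(1,r)$, by $\Delta$ each. Hence $W_{r+1}(j)-W_r(j)\in\{0,\Delta,2\Delta\}$, and the difference lies in $\{\Delta,0,-\Delta\}$.

\emph{Connectors.} Fix $b$, and let $v_r=g_\sigma(m,\mathrm{col}(b,r))$ and $F=\Phi(v_i)$. Since $\min(m,i)=i$, we have $\Phi(v_r)-F=W_i(\mathrm{col}(b,r))-W_i(\mathrm{col}(b,i))$. If $r\ge i$, column $\mathrm{col}(b,r)$ lies to the left of $\mathrm{col}(b,i)$, and the steps $(b,s)$ between them have $i\le s\le r-1$, so they are light in row $i$. If $r<i$, it lies to the right, and the steps have $r\le s\le i-1$, so they are heavy in row $i$. Thus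
\begin{equation}\label{eq:profile}
\Phi(v_r)=\begin{cases}F-(r-i) & \text{if } r\ge i,\\ F+(i-r)(1+2\Delta') & \text{if } r<i.\end{cases}
\end{equation}
By \eqref{eq:sep} and the definition of $f_{\sigma b}$, we have $\Phi(e_{\sigma b}(r))=F+i(1+\Delta')+|r-i|\Delta'$. Subtracting,
\[
\Phi(e_{\sigma b}(r))-\Phi(v_r)=\begin{cases} i(1+\Delta')+(r-i)(1+\Delta') & \text{if } r\ge i,\\ i(1+\Delta')-(i-r)(1+\Delta') & \text{if } r<i,\end{cases}
\]
and in both cases this equals $r(1+\Delta')=\rho_{\ell+1}(r)$, the weight of the connector.

\emph{Links.} Here $\Phi(a_\sigma)-\Phi(e_\sigma(r))=2m-2|r-i|\in[2,2m]$, and the weight is $2m$.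
\end{proof}

\begin{remark}\label{rem:half}
The proof shows why the weights are what they are. By \eqref{eq:profile}, the map $r\mapsto\Phi_i(v_r)$ is piecewise linear with slopes $-(1+\Delta)$ and $-1$ and a corner at $r=i$. The connector weights cannot depend on $i$, but adding the linear function $r(1+\Delta/2)$ changes the slopes to $-\Delta/2$ and $+\Delta/2$ for every $i$ at once. The corner cannot be made sharper in both halves: in the case of vertical edges we need $W_{r+1}(j)-W_r(j)\le2\Delta$, since otherwise a path in row $r+1$ gains by climbing to row $r$ and coming back, and this allowance is shared by the two halves. So each split halves the separation. In a balanced binary tree the halving of the weights cancels the doubling of the number of grids, and every level has the same total weight; a chain of $P-1$ successive splits would start from a separation exponential in $P$.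
\end{remark}

\subsection*{Doubling}

\begin{proof}[Proof of Theorem~\ref{thm:universal}]
Take two copies $U^+,U^-$ of $U$, the copies of a vertex $v$ being $v^+,v^-$. Put $\varepsilon^+_r(\sigma)=\varepsilon_r(\sigma)$ and $\varepsilon^-_r(\sigma)=1-\varepsilon_r(\sigma)$, and in $U^\pm$ give the link $e_\sigma(r)a_\sigma$ the weight $2m+\varepsilon^\pm_r(\sigma)$. Add vertices $u_i$ joined to $p_i^+$ and $p_i^-$, and vertices $x_\sigma$ joined to $a_\sigma^+$ and $a_\sigma^-$, all by edges of weight $1$. Call this connected weighted graph $\Gamma$; the graph of the theorem is its subdivision. The edges at $u_i$ have weight $1$, so $u_i$ has the two neighbors $p_i^\pm$ in the subdivision.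

\emph{Planarity.} By Lemma~\ref{lem:planar}, $U^*_\emptyset$ can be drawn in a closed disc with exactly the free ends of the pendant edges on the boundary. Put this drawing on one hemisphere and its mirror image on the other. The free ends coincide in pairs on the equator and become the vertices $u_i$ and $x_\sigma$. This draws $\Gamma$ on the sphere without crossings.

\emph{Shortest paths.} Fix $i$ and $\sigma$, and write $\Phi=\Phi_i$. One of the two copies has $\varepsilon_i^{\pm}(\sigma)=0$, and there the path of Lemma~\ref{lem:route} keeps its length, because its only link is the $i$-th link of $a_\sigma$. Hence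
\begin{equation}\label{eq:up}
d(u_i,x_\sigma)\le2+\Phi(a_\sigma).
\end{equation}
Extend $\Phi$ to $\Gamma$ by $\Phi(v^\pm)=\Phi(v)$, $\Phi(u_s)=\Phi(p_s)$ and $\Phi(x_\omega)=\Phi(a_\omega)$. Weights in $U^\pm$ are at least those in $U$, so by Lemma~\ref{lem:pot} this is a potential on $\Gamma$, and every edge at a vertex $u_s$ or $x_\omega$ has slack $1$.

Let $R$ be a shortest $u_i$--$x_\sigma$ path. Its second vertex is $p_i^\tau$ and its penultimate vertex is $a_\sigma^\kappa$ for some signs $\tau,\kappa$. The neighbors of $a_\sigma^\kappa$ other than $x_\sigma$ are entrances, so the vertex before it is $e_\sigma^\kappa(r)$ for some $r$. Let $R'$ be the part of $R$ from $p_i^\tau$ to $e_\sigma^\kappa(r)$. If $\tau\ne\kappa$, then $R'$ passes from one copy to the other through some $u_s$ or $x_\omega$ and uses both edges at that vertex. Let $\eta=1$ if $\tau\ne\kappa$ and $\eta=0$ otherwise. By \eqref{eq:pot} and $\Phi(p_i)=0$, the length of $R'$ is at least $\Phi(e_\sigma(r))+2\eta$. Adding the first edge, the link and the last edge, and using $\Phi(e_\sigma(r))+2m=\Phi(a_\sigma)+2|r-i|$, we get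
\[
\mathrm{length}(R)\ \ge\ 2+\Phi(a_\sigma)+2|r-i|+2\eta+\varepsilon_r^\kappa(\sigma).
\]
By \eqref{eq:up} the last three terms vanish: $r=i$, $\tau=\kappa$ and $\varepsilon_i^\tau(\sigma)=0$. So $R$ starts with $(u_i,p_i^+)$ if $\varepsilon_i(\sigma)=0$ and with $(u_i,p_i^-)$ if $\varepsilon_i(\sigma)=1$.

\emph{Size.} A grid of level $\ell$ has $2m(m-1)$ vertical edges of weight $\Delta_\ell$ and $m(2m-1)$ horizontal edges of weight at most $1+\Delta_\ell$, and its outgoing connectors weigh $2\sum_{r\le m}r(1+\frac12\Delta_\ell)=m(m+1)(1+\frac12\Delta_\ell)$. From $\Delta_\ell\ge4$ we get $1+\Delta_\ell\le\frac54\Delta_\ell$ and $1+\frac12\Delta_\ell\le\frac34\Delta_\ell$, and $m(m+1)\le2m^2$. The sum is at most $(2+\frac52+\frac32)m^2\Delta_\ell=6m^2\Delta_\ell$. There are $2^\ell$ grids at level $\ell$ and $2^\ell\Delta_\ell=2P$, so a level weighs at most $12m^2P$, and the $H$ levels of both copies weigh at most $24m^2PH$. The two copies of a link weigh $4m+1$ together, so all links weigh $mP(4m+1)\le5m^2P$. The edges at the $u_i$ and $x_\sigma$ weigh $2m+2P\le3m^2P$, as $P\ge2$. The total weight is at most $32m^2PH$, and the subdivision has at most $32m^2PH+1\le35m^2PH$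 nodes.
\end{proof}

\section{Nearly linear compactness}\label{sec:main}

It remains to choose the matrix. Distinct columns require $m\ge H$. Taking $m=H$ and all words of length $H$ as columns gives $D=1$ and the bound $P/(2H)$ on at most $35PH^3$ nodes. One factor $H$ is saved if the columns differ in a constant fraction of the rows, and this costs only a constant factor in $m$. We use Hoeffding's inequality in the following form: if $X$ is a sum of $m$ independent random variables with values in $[0,1]$, then $\Pr[X\le\mathbb{E}X-\lambda]\le e^{-2\lambda^2/m}$ for $\lambda>0$.

\begin{lemma}\label{lem:code}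
Let $H\ge1$ and $m=12H$. There are $2^H$ words in $\{0,1\}^m$ any two of which differ in at least $m/4$ places.
\end{lemma}

\begin{proof}
Choose $2^H$ independent uniform words. The number of places where two given words differ is a sum of $m$ independent uniform bits, with mean $m/2$. It is less than $m/4$ with probability at most $e^{-2(m/4)^2/m}=e^{-m/8}=e^{-1.5H}$. The expected number of such pairs is at most $\frac12 4^He^{-1.5H}<1$, since $\ln4<1.5$. So some choice has no such pair.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The upper bound is Proposition~\ref{prop:upper}. For $2\le n<10080$ the lower bound is less than $1$, and $f(n)\ge1$. Let $n\ge10080$, and let $H\ge1$ be maximal with $5040H^32^H\le n$; the value $H=1$ is admissible. Let $P=2^H$ and $m=12H$, and apply Theorem~\ref{thm:universal} to the matrix whose columns are the words of Lemma~\ref{lem:code}. The graph has at most $35\cdot144H^2\cdot PH=5040H^32^H\le n$ nodes. If it has fewer than $n$, attach a pendant path at a node other than the $u_i$ to obtain exactly $n$ nodes; this preserves connectivity, planarity, the arcs at the $u_i$ and all shortest paths between old nodes. Lemma~\ref{lem:count},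 applied to the arcs $(u_i,p_i^+)$ and the targets $x_\sigma$ with $D=m/4$, gives compactness at least $P(m/4)/(2m)=2^H/8$. By maximality of $H$ and $H+1\le2H$,
\[
n<5040(H+1)^32^{H+1}\le5040\cdot8\cdot2\cdot H^32^H=80640\,H^32^H,
\]
and $H\le\log_2n$ because $2^H\le n$. Therefore
\[
f(n)\ \ge\ \frac{2^H}{8}\ \ge\ \frac{n}{645120\,H^3}\ \ge\ \frac{n}{645120\,(\log_2n)^3}. \qedhere
\]
\end{proof}

Of the three logarithmic factors, two come from the area $2m^2$ of a grid, with $m$ of order $\log_2 P$, and one comes from the depth $H$ of the tree.

\begin{thebibliography}{1}

\bibitem{tcs}
\emph{Theoretical Computer Science},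
\texttt{https://fmfi-uk.hq.sk/\allowbreak Informatika/\allowbreak Uvod\%20Do\%20\allowbreak Distribuovanych\%20\allowbreak Algoritmov/\allowbreak clanky/\allowbreak Gav00.pdf}

\end{thebibliography}
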